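\title{Definability by fully generic queries is decidable}

\begin{abstract}
A query on complex objects, built from atomic values by tuples and finite sets, is fully generic if it commutes with every function from atomic values to atomic values, injective or not. We prove that it is decidable whether a given object $B$ is the value of some fully generic query at a given object $A$. The proof replaces objects by ordered free presentations. For these, the dual Ramsey theorem of Graham and Rothschild makes it possible to follow one element of an output set coherently through all larger inputs, and this reduces output type $\{\sigma\}$ to output type $\sigma$. The method also gives a time bound, a decision procedure for finitely many input--output constraints, computable witnesses, and a description of all fully generic queries with set output.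
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Objects and queries}
Fix a countably infinite set $\mathbf{dom}$ of \emph{atoms}. \emph{Types} are generated by the grammar
\[
\tau ::= d \mid [\tau_1,\dots,\tau_k]\ \ (k\ge 0) \mid \{\tau\}.
\]
For a set $S$ and a type $\tau$, the set $F_\tau(S)$ of objects of type $\tau$ with atoms in $S$ is defined by recursion: $F_d(S)=S$; $F_{[\tau_1,\dots,\tau_k]}(S)$ consists of the tuples $[D_1,\dots,D_k]$ with $D_i\in F_{\tau_i}(S)$; and $F_{\{\tau\}}(S)$ consists of the finite subsets of $F_\tau(S)$. An \emph{object of type $\tau$} is an element of $F_\tau(\mathbf{dom})$. For example, an object of type $\{[\{d\},\{d\}]\}$ is a finite set of pairs of finite sets of atoms, and the only object of type $[\,]$ is the empty tuple. A \emph{query} from $\tau_{in}$ to $\tau_{out}$ is a mapping from objects of type $\tau_{in}$ to objects of type $\tau_{out}$.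

A function $f:S\to S'$ acts on objects: $f(D)\in F_\tau(S')$ is obtained from $D\in F_\tau(S)$ by replacing every atom $a$ by $f(a)$. Sets may shrink, since $f$ may identify atoms. A query $Q$ is \emph{fully generic} if
\[
Q(f(D))=f(Q(D))
\]
for every object $D$ of the input type and every function $f:\mathbf{dom}\to\mathbf{dom}$.

A query that commutes with the permutations of $\mathbf{dom}$ knows nothing about atoms except which of them are equal. A fully generic query does not know even that: it can only copy and regroup. Projection from a tuple, union of two sets, the product $[R,S]\mapsto R\times S$ and the power set $R\mapsto\{T:T\subseteq R\}$ are fully generic; for the last one, a subset $T'$ of $f(R)$ is the image of $R\cap f^{-1}(T')$. Intersection is not fully generic: if $a\ne b$ and $f(a)=f(b)$, then $f(\{a\}\cap\{b\})=\emptyset$ but $f(\{a\})\cap f(\{b\})\neq\emptyset$.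

\subsection*{The definability problem}
Fix a bijection from $\mathbf{dom}$ to $\{0,1\}^*$, so that objects and types are finite strings over $0$, $1$, the comma and the brackets. The \emph{definability problem} asks, given types $\tau_{in},\tau_{out}$, an object $A$ of type $\tau_{in}$ and an object $B$ of type $\tau_{out}$, whether there is a fully generic query $Q$ from $\tau_{in}$ to $\tau_{out}$ with $Q(A)=B$. When there is one, we call $(A,B)$ \emph{positive}. Whether this problem is decidable is posed as an open question in \cite{talk}.

To see where the difficulty lies, write $\mathrm{adom}(D)$ for the finite set of atoms that occur in $D$, and consider first queries into a set type that commute with permutations only. Such a query with $Q(A)=B$ exists if and only if every permutation of $\mathbf{dom}$ that fixes $A$ fixes $B$: put $Q(\pi(A))=\pi(B)$, and $Q(D)=\emptyset$ off the orbit of $A$. Objects of different orbits do not interact. Under arbitrary functions they do, in two directions. Downward, $Q(f(A))=f(B)$ is forced, so $f(A)=g(A)$ must imply $f(B)=g(B)$. Upward, $Q$ must also be defined on the infinitely many objects $D$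 that map onto $A$, and $Q(D)$ must map onto $B$ in every way in which $D$ maps onto $A$. The upward constraints do not follow from the downward ones.

\begin{example}\label{ex:offdiag}
Let $A=\{a,b\}$ and $B=\{[a,b],[b,a]\}$ with $a\ne b$. The object $f(B)$ depends only on the set $\{f(a),f(b)\}$, so the downward condition holds. Suppose $Q(A)=B$ with $Q$ fully generic, let $D$ be a set of three atoms, and let $k(D)=A$. Then $k(Q(D))=B$, so $Q(D)$ contains a pair $[u,v]$ with $u\neq v$, and $u,v\in D$ by Lemma~\ref{lem:adom} below. Let $k'$ send $u,v$ to $a$ and the third element of $D$ to $b$. Then $k'(D)=A$, so $[a,a]\in k'(Q(D))=B$, a contradiction.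
\end{example}

Every negative instance has a finite refutation of this kind (Remark~\ref{rem:semi}), but nothing in the statement of the problem bounds its size, and a positive instance asks for a solution of an infinite system of constraints. A problem of this form has no evident reason to be decidable. What speaks for decidability is that a query which cannot tell atoms apart should have few ways to behave on large inputs. The paper makes this precise.

\begin{theorem}\label{thm:main}
The definability problem for fully generic queries is decidable.
\end{theorem}

\begin{theorem}\label{thm:more}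
\begin{enumerate}
\item[(1)] The decision procedure runs in time bounded by a tower of $2$'s of height $O(n^2)$, where $n$ is the input length. For every fixed pair of types its running time is elementary.
\item[(2)] Given pairs $(A_1,B_1),\dots,(A_r,B_r)$ with $r\ge1$, it is decidable whether a single fully generic query $Q$ satisfies $Q(A_i)=B_i$ for all $i$.
\item[(3)] If some fully generic query $Q$ has $Q(A)=B$, then some computable one does, and a program for it can be computed from the input.
\item[(4)] The fully generic queries from $\tau_{in}$ to $\{\sigma\}$ are exactly the pointwise unions of sets of queries $Q_z$ (Definition~\ref{def:Qz}), where $z$ ranges over $\sigma$-families (Definition~\ref{def:family}). The families are classified by recursion on the type, by Lemma~\ref{lem:family-basic}(a), Lemma~\ref{lem:atomic} and Proposition~\ref{prop:setfam}.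
\end{enumerate}
\end{theorem}

\subsection*{Plan of the proof}
Output types $d$ and $[\sigma_1,\dots,\sigma_k]$ are easy (Section~\ref{sec:first}); the problem is to remove a set constructor from the output type. Section~\ref{sec:example} shows how this is done when the input is a set of atoms. For general inputs, sets are replaced by lists of pieces with disjoint atoms, called terms, and functions by maps that respect the order of first occurrence (Sections~\ref{sec:terms} and \ref{sec:constructions}). Terms have a Ramsey property, which yields the key selection result (Section~\ref{sec:ramsey}), and from it the structure of fully generic queries (Section~\ref{sec:structure}). Section~\ref{sec:algorithm} turns the structure into an algorithm and Section~\ref{sec:time} bounds its running time. Apart from compactness, the only external result used is the finite dual Ramsey theorem \cite{GR}; it serves to prove the algorithm correct and plays no part in the algorithm itself.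

\section{First reductions}\label{sec:first}

The following facts are immediate by induction on the type and are used throughout. The set $F_\tau(S)$ is finite if $S$ is finite. The action of functions is functorial, $(gf)(D)=g(f(D))$ and $\mathrm{id}(D)=D$; the object $f(D)$ depends only on the restriction of $f$ to $\mathrm{adom}(D)$; and $\mathrm{adom}(f(D))=f(\mathrm{adom}(D))$. For objects of set type, $f(D)=\{f(e):e\in D\}$, so images commute with unions.

\begin{lemma}\label{lem:adom}
If $Q$ is fully generic, then $\mathrm{adom}(Q(D))\subseteq\mathrm{adom}(D)$ for every $D$.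
\end{lemma}

\begin{proof}
Suppose $a\in\mathrm{adom}(Q(D))\setminus\mathrm{adom}(D)$. Let $f$ send $a$ to some $b\ne a$ and fix all other atoms. Then $f(D)=D$, so $f(Q(D))=Q(D)$. But $a$ is not a value of $f$, so $a\notin\mathrm{adom}(f(Q(D)))$, a contradiction.
\end{proof}

Consequently $Q(f(D))=f(Q(D))$ makes sense and holds for every function $f:\mathrm{adom}(D)\to\mathbf{dom}$: extend $f$ to $\mathbf{dom}$ arbitrarily.

We shall use \emph{compactness} in the following form. Let $(Z_i)_{i\in I}$ be nonempty finite sets, and consider a system of conditions on points of $\prod_iZ_i$, each involving finitely many coordinates. If every finite subsystem has a solution, then the whole system has one. Indeed, the product of the discrete spaces $Z_i$ is compact and each condition defines a closed set. In our applications $I$ is countable.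

\begin{remark}\label{rem:semi}
The negative instances are recursively enumerable. By Lemma~\ref{lem:adom}, a fully generic $Q$ with $Q(A)=B$ is a point of $\prod_D F_{\tau_{out}}(\mathrm{adom}(D))$ that satisfies $Q(A)=B$ and the conditions $Q(f(D))=f(Q(D))$ for $f:\mathrm{adom}(D)\to\mathbf{dom}$, each of which involves at most two coordinates. So if $(A,B)$ is negative, then some factor is empty or some finite subsystem is unsolvable, and a search finds this out. The content of Theorem~\ref{thm:main} is the recognition of positive instances.
\end{remark}

Fix a symbol $*$. The \emph{collapse} $\mathrm{col}(D)\in F_\tau(\{*\})$ of an object $D$ of type $\tau$ is its image under the constant function $*$. By functoriality $\mathrm{col}(f(D))=\mathrm{col}(D)$, so objects with different collapses are never related by a function. If $\mathrm{col}(D)$ contains no $*$, then $D$ has no atoms and $D=\mathrm{col}(D)$.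

An occurrence of $d$ in the type $\tau_{in}$ is a \emph{bare position} if it lies inside no set constructor. An object of type $\tau_{in}$ has exactly one atom at each bare position.

\begin{proposition}\label{prop:easy}
\begin{enumerate}
\item[(a)] A pair $(A,[B_1,\dots,B_k])$ is positive if and only if all pairs $(A,B_i)$ are positive.
\item[(b)] For $\tau_{out}=d$, a pair $(A,B)$ is positive if and only if $B$ is the atom of $A$ at some bare position; in that case the projection to this position is a witness.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Functions act on tuples componentwise, so a query into a tuple type is fully generic if and only if its components are. (For $k=0$ the pair is positive.)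

(b) Projections to bare positions are fully generic. For the converse we lift $A$ to an object in which every atom inside a set has a twin, so that symmetry forbids choosing it. Let $j_1,j_2:\mathrm{adom}(A)\to\mathbf{dom}$ be injective with disjoint ranges $N_1,N_2$, and let $e_\pi$, for $\pi$ a bare position, be distinct atoms outside $N_1\cup N_2$. Let $E$ arise from $A$ by replacing the atom $a_\pi$ at each bare position $\pi$ by $e_\pi$, and each outermost set $V$ by $j_1(V)\cup j_2(V)$. The function $k$ with $k(e_\pi)=a_\pi$ and $k(j_1(a))=k(j_2(a))=a$ satisfies $k(E)=A$, because $k(j_1(V)\cup j_2(V))=V\cup V$. Let $\theta$ exchange $j_1(a)$ and $j_2(a)$ for all $a\in\mathrm{adom}(A)$ and fix all other atoms. Then $\theta$ exchanges $j_1(V)$ and $j_2(V)$, so $\theta(E)=E$ and $\theta(Q(E))=Q(E)$. By Lemma~\ref{lem:adom} the atom $Q(E)$ is some $e_\pi$ or lies in $N_1\cup N_2$, and $\theta$ moves every element of $N_1\cup N_2$. Hence $Q(E)=e_\pi$ for some $\pi$, and $B=Q(k(E))=k(e_\pi)=a_\pi$.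
\end{proof}

It remains to treat output types $\{\sigma\}$.

\section{The method for sets of atoms}\label{sec:example}

Write $[n]=\{1,\dots,n\}$ and regard the positive integers as atoms. Let $Q$ be a fully generic query from $\{d\}$ to $\{\sigma\}$ and put $x_n=Q([n])\subseteq F_\sigma([n])$. Then $p(x_n)=x_m$ for every surjection $p:[n]\to[m]$.

We would like to cut $Q$ into pieces, each generated by a single element $b\in x_m$, and to describe a piece by data of type $\sigma$ instead of $\{\sigma\}$. The natural attempt is to follow $b$ upward: choose $z_g\in x_n$ for every surjection $g:[n]\to[m]$ so that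
\begin{equation}\label{eq:coherent}
z_{\mathrm{id}}=b,\qquad k(z_{gk})=z_g\quad\text{for all } k:[n']\to[n].
\end{equation}
This fails for the same reason as in Proposition~\ref{prop:easy}(b). If $Q$ is the identity query, $m=1$, $g:[2]\to[1]$ and $k$ is the transposition of $[2]$, then $gk=g$, and \eqref{eq:coherent} asks for an element of $[2]$ fixed by $k$. The remedy is to destroy the symmetry by allowing fewer surjections.

A surjection $p:[N]\to[n]$ is \emph{rigid} if $\min p^{-1}(1)<\dots<\min p^{-1}(n)$, that is, if in the sequence $p(1),\dots,p(N)$ the values $1,\dots,n$ make their first appearances in increasing order. Rigid surjections $[N]\to[n]$ correspond to partitions of $[N]$ into $n$ blocks: number the blocks by their least elements.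

\begin{lemma}\label{lem:rigid}
Let $p:[N]\to[n]$ be rigid.
\begin{enumerate}
\item[(a)] The image of an initial segment of $[N]$ is an initial segment of $[n]$.
\item[(b)] If $q:[n]\to[m]$ is surjective, then $\min (qp)^{-1}(t)=\min p^{-1}\bigl(\min q^{-1}(t)\bigr)$ for all $t\in[m]$. Moreover $qp$ is rigid if and only if $q$ is rigid.
\item[(c)] If $N=n$, then $p$ is the identity.
\end{enumerate}
Every nondecreasing surjection is rigid.
\end{lemma}

\begin{proof}
Let $\mu(j)=\min p^{-1}(j)$; rigidity says that $\mu$ is strictly increasing. (a) If $j\in p([i])$ and $j'<j$, then $\mu(j')<\mu(j)\le i$, so $j'\in p([i])$. (b) We have $\min(qp)^{-1}(t)=\min\{\mu(j):j\in q^{-1}(t)\}=\mu(\min q^{-1}(t))$. As $\mu$ is strictly increasing, $t\mapsto\mu(\min q^{-1}(t))$ is strictly increasing if and only if $t\mapsto\min q^{-1}(t)$ is. (c) A strictly increasing $\mu:[n]\to[n]$ is the identity. Finally, if $p$ is nondecreasing and $j<j'$, then $\mu(j')\le\mu(j)$ would give $j'\le j$.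
\end{proof}

Now require \eqref{eq:coherent} only for rigid $g$ and $k$. For the identity query there is a solution, $z_g=\min g^{-1}(b)$, by Lemma~\ref{lem:rigid}(b): the element $\min (gk)^{-1}(b)$ lies in $k^{-1}(\min g^{-1}(b))$. Given any solution $z$, the lost symmetry is restored by applying arbitrary functions afterwards. For a finite set $D$ of atoms put
\[
Q_z(D)=\{f(z_g): g:[n]\to[m]\text{ rigid},\ f:[n]\to D\text{ surjective}\}.
\]
Then $b\in Q_z([m])$, and $Q_z(D)\subseteq Q(D)$ because $f(z_g)\in f(Q([n]))=Q(D)$.

Let us carry this out for $\sigma=[d,d]$. Let $b=[i,j]\in x_m$ and define $z_g=[\min g^{-1}(i),\min g^{-1}(j)]$, which satisfies \eqref{eq:coherent}. We claim that $z_g\in x_n$ for every rigid $g:[n]\to[m]$. Let $k:[3n]\to[n]$ be a map all of whose fibers have three elements. Since $gk(x_{3n})=x_m$, there is $[u,v]\in x_{3n}$ with $gk(u)=i$ and $gk(v)=j$. Let $k'$ agree with $k$ except that $k'(u)=\min g^{-1}(i)$ and $k'(v)=\min g^{-1}(j)$; if $u=v$ then $i=j$, so this is consistent. At most two values were changed, so $k'$ is still surjective, and $z_g=k'([u,v])\in x_n$.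

Next we compute $Q_z(D)$ for nonempty $D=\{d_1,\dots,d_r\}$. Let $g:[m+r]\to[m]$ be the identity on $[m]$ and $1$ elsewhere; it is rigid and $z_g=[i,j]$. A function $f:[m+r]\to D$ with $f(m+t)=d_t$ is surjective whatever its values on $[m]$ are. Hence $Q_z(D)=D\times D$ if $i\ne j$, and $Q_z(D)$ is the diagonal $\{[u,u]:u\in D\}$ if $i=j$. Every nonempty $D$ is a renaming of some $[m]$, and $Q(\emptyset)=\emptyset$ by Lemma~\ref{lem:adom}, so $Q$ is the union of the queries $Q_z$ contained in it. There are therefore exactly three fully generic queries from $\{d\}$ to $\{[d,d]\}$: the empty query, the diagonal, and $D\mapsto D\times D$. This decides all instances of these types, Example~\ref{ex:offdiag} among them.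

Four things have to be supplied in general. The ordered sets $[n]$ need a counterpart for arbitrary input types. The existence of a coherent choice needs a new proof: the argument above moved the two atoms $u,v$ by hand, which is impossible when $\sigma$ contains a set constructor and the chosen element has unboundedly many atoms. Coherent choices of type $\sigma$ have to be classified when $\sigma$ is itself a set type, which will be done by the same method one level down. And the infinitely many pairs $(g,f)$ in the definition of $Q_z(D)$ have to be reduced to finitely many.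

\section{Terms}\label{sec:terms}

A term is an object in which every set has been replaced by lists and all atom occurrences have been made distinct. Since functions preserve the collapse, we treat one collapse at a time; it determines the shape of the terms.

\begin{definition}\label{def:terms}
\emph{Shapes} are generated by $s::=\mathtt a\mid(s_1,\dots,s_k)\ (k\ge0)\mid s^+$, where $s^+$ is allowed only if $s$ contains $\mathtt a$. \emph{Terms} $X$ of shape $s$ and their finite \emph{leaf sets} $U(X)\subset\mathbf{dom}$ are defined by recursion on $s$. A term of shape $\mathtt a$ is an atom, which is its only leaf. A term of shape $(s_1,\dots,s_k)$ is a tuple $(X_1,\dots,X_k)$ of terms of shapes $s_1,\dots,s_k$. A term of shape $s^+$ is a nonempty list $\langle X_1,\dots,X_n\rangle$ of terms of shape $s$. In the last two cases the sets $U(X_i)$ must be pairwise disjoint, and $U(X)$ is their union.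

A \emph{morphism} $k:X\to Y$ between terms of the same shape is a function $k:U(X)\to U(Y)$, considered together with $X$ and $Y$, such that: for shape $\mathtt a$, no condition is imposed; for tuples, $k$ restricts to morphisms $X_i\to Y_i$ for all $i$; for lists $X=\langle X_1,\dots,X_n\rangle$ and $Y=\langle Y_1,\dots,Y_m\rangle$, there is a rigid surjection $p:[n]\to[m]$ such that $k$ restricts to morphisms $X_i\to Y_{p(i)}$ for all $i$. The finite set of morphisms $X\to Y$ is $\mathrm{Hom}(X,Y)$.
\end{definition}

A term whose shape contains $\mathtt a$ has a leaf, because lists are nonempty. So the entries of a list have nonempty, disjoint leaf sets, and the map $p$ is determined by $k$; we call it the \emph{index map} $p_k$. This is the reason for the restriction on $s^+$. A morphism of tuples is the same as a tuple of morphisms, $\mathrm{Hom}(X,Y)=\prod_i\mathrm{Hom}(X_i,Y_i)$, and a morphism of lists is the same as a pair $(p,(k_i)_i)$ of a rigid $p$ and morphisms $k_i:X_i\to Y_{p(i)}$. Terms of shape $\mathtt a^+$ are lists of distinct atoms, and their morphisms are the rigid surjections of Section~\ref{sec:example}.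

Since $\mathbf{dom}$ is infinite, the leaves of a term can be renamed injectively to fresh atoms. Whenever terms are assembled into a tuple or list, we replace them by such copies where this is needed for disjointness, and transport all maps along the renaming. For each shape $s$ fix a term $M_s$ all of whose lists have length one.

\begin{lemma}\label{lem:morph}
\begin{enumerate}
\item[(a)] Identities and injective renamings are morphisms, and composites of morphisms are morphisms. For lists, $(q,(l_j)_j)\circ(p,(k_i)_i)=(qp,(l_{p(i)}k_i)_i)$.
\item[(b)] Morphisms are surjective on leaves.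
\item[(c)] Every term of shape $s$ has exactly one morphism to $M_s$.
\item[(d)] The only morphism $X\to X$ is the identity.
\item[(e)] If $k:X\to Y$ is a morphism and $l:U(Y)\to U(Z)$ is a function such that $lk$ is a morphism $X\to Z$, then $l$ is a morphism $Y\to Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
All parts are proved by induction on the shape. In the list case, (a) uses that composites of rigid maps are rigid, (b) that index maps are surjective, (c) that there is one map $[n]\to[1]$, and (d) uses Lemma~\ref{lem:rigid}(c).

(e) For shape $\mathtt a$ there is nothing to prove. For tuples, (b) gives $l(U(Y_i))=lk(U(X_i))\subseteq U(Z_i)$, and the induction hypothesis applies to each component. For lists let $p=p_k$ and $r=p_{lk}$. If $p(i)=j$, then $l(U(Y_j))=lk(U(X_i))\subseteq U(Z_{r(i)})$ by (b). The set $l(U(Y_j))$ is nonempty and the sets $U(Z_t)$ are disjoint, so $r(i)$ depends only on $j$. Thus $r=qp$ for a function $q$, which is surjective because $r$ is, and rigid by Lemma~\ref{lem:rigid}(b). By induction $l$ restricts to morphisms $Y_j\to Z_{q(j)}$.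
\end{proof}

Part (d) says that the symmetries which obstructed \eqref{eq:coherent} are gone. Part (e) will let us recognize morphisms after factoring through a smaller term.

We now pass from terms back to objects. The members of a set are grouped by their collapse, so that all entries of one list have the same shape.

\begin{definition}\label{def:real}
For $c\in F_\tau(\{*\})$ define a shape $s(c)$, which contains $\mathtt a$ exactly when $c$ contains $*$, and for every term $X$ of shape $s(c)$ an object $D_X=D_X^c$ of type $\tau$, its \emph{realization}. If $c$ contains no $*$, then $s(c)=()$ and $D_X=c$. Otherwise: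
\begin{itemize}
\item if $\tau=d$, then $s(c)=\mathtt a$ and $D_X=X$;
\item if $c=[c_1,\dots,c_k]$, then $s(c)=(s(c_1),\dots,s(c_k))$ and $D_X=[D_{X_1},\dots,D_{X_k}]$;
\item if $c=\{c_1,\dots,c_k\}$, in a fixed enumeration without repetition, then $s(c)=(t_1,\dots,t_k)$, where $t_j=s(c_j)^+$ if $c_j$ contains $*$ and $t_j=()$ otherwise; the set $D_X$ consists of the objects $D^{c_j}_Y$, where $c_j$ contains $*$ and $Y$ is an entry of the list $X_j$, and of the $c_j$ that contain no $*$.
\end{itemize}
\end{definition}

For example, let $\tau=\{\{d\}\}$ and $c=\{\emptyset,\{*\}\}$. Then $s(\{*\})$ is the $1$-tuple $(\mathtt a^+)$, and $s(c)=\bigl((),(\mathtt a^+)^+\bigr)$. The term $X=\bigl((),\langle(\langle 1,2\rangle),(\langle 3\rangle)\rangle\bigr)$ has realization $D_X=\{\emptyset,\{1,2\},\{3\}\}$.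

\begin{lemma}\label{lem:real}
For terms $X,Y$ of shape $s(c)$ we have $\mathrm{adom}(D_X)=U(X)$ and $\mathrm{col}(D_X)=c$, and $k(D_X)=D_Y$ for every morphism $k:X\to Y$.
\end{lemma}

\begin{proof}
Induction on $\tau$; only the set case needs a word. The members of $D_X$ that come from the list $X_j$ have collapse $c_j$, and there is at least one, so $\mathrm{col}(D_X)=c$. The morphism $k$ sends the realization of the $i$-th entry of $X_j$ to that of the $p(i)$-th entry of $Y_j$, and the index map $p$ is surjective.
\end{proof}

\section{Amalgamation, lifting and bounded factorization}\label{sec:constructions}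

Three constructions on terms are needed. All are effective, and together they make up the combinatorial part of the algorithm. The first says that two terms over a common base have a common refinement.

\begin{lemma}[Amalgamation]\label{lem:amalg}
For morphisms $f:X\to Z$ and $g:Y\to Z$ one can compute a term $W$ and morphisms $u:W\to X$, $v:W\to Y$ with $fu=gv$ and $|U(W)|\le|U(X)|\,|U(Y)|$. Consequently, for morphisms $g_i:X_i\to Z$ $(1\le i\le t)$ one can compute morphisms $e:W\to Z$ and $e_i:W\to X_i$ with $g_ie_i=e$ for all $i$ and $|U(W)|\le|U(Z)|\prod_i|U(X_i)|$. In particular, finitely many terms of the same shape receive morphisms from a common term.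
\end{lemma}

\begin{proof}
Induction on the shape. For $\mathtt a$ let $W$ be a leaf. For tuples amalgamate componentwise; the bound holds as $\sum_i|U(X_i)||U(Y_i)|\le|U(X)||U(Y)|$.

For lists let $p:[n]\to[l]$ and $q:[m]\to[l]$ be the index maps of $f$ and $g$. We need a sequence of pairs $(i_t,j_t)$ with $p(i_t)=q(j_t)$ such that both $t\mapsto i_t$ and $t\mapsto j_t$ are rigid surjections. We build it by advancing along both lists, letting each side wait until the other is ready for the next new entry of $Z$. In state $(i,j)$ the first coordinates used so far form the set $[i]$, the second coordinates form $[j]$, and $p([i])=q([j])=[z]$ for some $z$. Start in state $(0,0)$ and, while $(i,j)\ne(n,m)$, do the following.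
\begin{itemize}
\item If $i<n$ and $p(i+1)\le z$, append $(i+1,j')$ for some $j'\le j$ with $q(j')=p(i+1)$, and pass to $(i+1,j)$.
\item Otherwise, if $j<m$ and $q(j+1)\le z$, append $(i',j+1)$ for some $i'\le i$ with $p(i')=q(j+1)$, and pass to $(i,j+1)$.
\item Otherwise $z<l$: indeed $i<n$ and $p(i+1)>z$, or $j<m$ and $q(j+1)>z$. Since $p$ and $q$ are surjective, both $i<n$ and $j<m$, so $p(i+1)>z$ and $q(j+1)>z$, and Lemma~\ref{lem:rigid}(a) gives $p(i+1)=q(j+1)=z+1$. Append $(i+1,j+1)$ and pass to $(i+1,j+1)$.
\end{itemize}
(For $p=(1,1,2)$ and $q=(1,2,1)$ one obtains $(1,1),(2,1),(3,2),(1,3)$.) Each step preserves the invariant and increases $i+j$, so the process ends in state $(n,m)$. New first coordinates appear in increasing order, and so do new second coordinates; hence both projections are rigid surjections. Let $W$ be the list of the amalgams of $X_{i_t}\to Z_{p(i_t)}\leftarrow Y_{j_t}$, and let $u,v$ be the unions of their maps. Every appended pair contains a coordinate not used before, so the pairs are distinct and $|U(W)|\le\sum_t|U(X_{i_t})||U(Y_{j_t})|\le|U(X)||U(Y)|$.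

For the second statement start with $W=Z$ and $e=\mathrm{id}$. Given $W,e,e_1,\dots,e_{i-1}$, amalgamate $e$ and $g_i$ to get $u,v$ with $eu=g_iv$; replace $e$ by $eu$ and each $e_{i'}$ by $e_{i'}u$, and put $e_i=v$. For the last statement take $Z=M_s$.
\end{proof}

A \emph{presentation} of an object $D$ with collapse $c$ is a term $X$ of shape $s(c)$ with a function $f:U(X)\to\mathbf{dom}$ such that $f(D_X)=D$. By Lemma~\ref{lem:real} the range of $f$ is then $\mathrm{adom}(D)$. The second construction lifts a presentation of an image $m(D)$ to a presentation of $D$, at the cost of refining the term.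

\begin{lemma}[Lifting]\label{lem:lift}
Let $c\in F_\tau(\{*\})$, let $X$ be a term of shape $s(c)$, $f:U(X)\to\mathbf{dom}$, $D$ an object of type $\tau$, and $m:\mathrm{adom}(D)\to\mathbf{dom}$ with $m(D)=f(D_X)$. One can compute a term $Y$ of shape $s(c)$, a morphism $k:Y\to X$ and $f':U(Y)\to\mathrm{adom}(D)$ with $f'(D_Y)=D$ and $mf'=fk$.
\end{lemma}

\begin{proof}
Note that $\mathrm{col}(D)=\mathrm{col}(D_X)=c$. We use induction on $\tau$. If $c$ contains no $*$, then $D=c$; take $Y=X$ and empty maps. Now let $c$ contain $*$. If $\tau=d$, take $Y=X$, $k=\mathrm{id}$, and let $f'$ send the leaf to $D$. Tuples are treated componentwise.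

Let $c=\{c_1,\dots,c_l\}$ and $D_j=\{e\in D:\mathrm{col}(e)=c_j\}$. Since $\mathrm{col}(D)=c$, the sets $D_j$ are nonempty with union $D$. If $c_j$ contains no $*$, then $D_j=\{c_j\}$ and we put $Y_j=()$. Otherwise let $X_j=\langle X_{j1},\dots,X_{jn}\rangle$. Comparing the members of collapse $c_j$ on the two sides of $f(D_X)=m(D)$ gives
\[
\{f(D_{X_{ji}}):i\in[n]\}=\{m(e):e\in D_j\}.
\]
So the set $C_j=\{(i,e)\in[n]\times D_j:f(D_{X_{ji}})=m(e)\}$ projects onto $[n]$ and onto $D_j$. For each $(i,e)\in C_j$ the induction hypothesis gives a term $Y_{(i,e)}$, a morphism to $X_{ji}$ and a function that maps the realization of $Y_{(i,e)}$ to $e$. Let $Y_j$ list these terms with $i$ nondecreasing. The index map $(i,e)\mapsto i$ is a nondecreasing surjection, hence rigid, so the union $k$ of the morphisms is a morphism $Y\to X$. The union $f'$ of the functions satisfies $mf'=fk$, and $f'(D_Y)=D$ because each $C_j$ projects onto $D_j$.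
\end{proof}

\begin{corollary}\label{cor:present}
For every object $D$ one can compute a presentation $(P,h)$ in which $P$ has one leaf for each occurrence of an atom in $D$.
\end{corollary}

\begin{proof}
Let $c=\mathrm{col}(D)$. Apply Lemma~\ref{lem:lift} with $X=M_{s(c)}$ and with $f$, $m$ constant of the same value $a_0$; both $f(D_X)$ and $m(D)$ arise from $c$ by writing $a_0$ for $*$. All lists of $X$ have length one, so the construction creates one list entry for each member $e$ of each $D_j$.
\end{proof}

Thus every object with collapse $c$ is an image of some $D_X$ under a function that is in general not injective, and a fully generic query is determined by its values on realizations. This is where full genericity is stronger than invariance under permutations.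

The third construction is the source of finiteness: if the leaves of a term carry labels from a finite set, then repeated list entries can be merged, and only boundedly many labeled terms remain.

\begin{lemma}[Bounded factorization]\label{lem:factor}
For a shape $s$ and a finite set $\Lambda$ one can compute a finite list $T_s(\Lambda)$ of pairs $(X',\lambda')$, with $X'$ a term of shape $s$ and $\lambda':U(X')\to\Lambda$, such that for every term $X$ of shape $s$ and every $\lambda:U(X)\to\Lambda$ there are $(X',\lambda')\in T_s(\Lambda)$ and a morphism $q:X\to X'$ with $\lambda=\lambda'q$.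
\end{lemma}

\begin{proof}
Let $T_{\mathtt a}(\Lambda)$ consist of one leaf with each of its possible labels; let $T_{(s_1,\dots,s_k)}(\Lambda)$ consist of all tuples of members of the $T_{s_i}(\Lambda)$; and let $T_{s^+}(\Lambda)$ consist of all nonempty lists without repetition of members of $T_s(\Lambda)$. For $\mathtt a$ the unique morphism to the leaf with the same label works, and tuples factor componentwise. For a labeled list $\langle X_1,\dots,X_n\rangle$, induction gives label-preserving morphisms $q_i:X_i\to t_i$ with $t_i\in T_s(\Lambda)$. Let $t^1,\dots,t^m$ be the distinct members among $t_1,\dots,t_n$ in order of first occurrence, and define $p$ by $t_i=t^{p(i)}$. Then $p$ is rigid, and $(p,(q_i)_i)$ is a label-preserving morphism to $\langle t^1,\dots,t^m\rangle$.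
\end{proof}

\section{The Ramsey property and selection}\label{sec:ramsey}

The systems \eqref{eq:coherent} generalize as follows.

\begin{definition}\label{def:family}
Let $P$ be a term of shape $s$ and $\sigma$ a type. A \emph{$\sigma$-family over $P$} assigns to every morphism $g:X\to P$, for $X$ any term of shape $s$, an object $z_g\in F_\sigma(U(X))$ such that $k(z_{gk})=z_g$ for every morphism $k:Y\to X$.
\end{definition}

A family is an ordered analogue of a fully generic query into $\sigma$, in which the input is a term together with its morphism to the base $P$.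

\begin{lemma}\label{lem:family-basic}
\begin{enumerate}
\item[(a)] The $[\sigma_1,\dots,\sigma_k]$-families over $P$ are the tuples of $\sigma_i$-families over $P$.
\item[(b)] A pointwise union of any set of $\{\sigma\}$-families over $P$ is a $\{\sigma\}$-family. A pointwise union of any set of fully generic queries from $\tau_{in}$ to $\{\sigma\}$ is a fully generic query.
\item[(c)] If $x$ is a $\sigma$-family over $P$ and $a:P'\to P$ is a morphism, then $g\mapsto x_{ag}$ is a $\sigma$-family over $P'$.
\item[(d)] If $Q$ is a fully generic query from $\tau_{in}$ to $\tau_{out}$, $c\in F_{\tau_{in}}(\{*\})$ and $P$ has shape $s(c)$, then $(g:X\to P)\mapsto Q(D_X)$ is a $\tau_{out}$-family over $P$.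
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Functions act componentwise. (b) Images commute with unions; the unions are finite, being subsets of $F_\sigma(U(X))$ and, by Lemma~\ref{lem:adom}, of $F_\sigma(\mathrm{adom}(D))$. (c) $k(x_{agk})=x_{ag}$. (d) We have $Q(D_X)\in F_{\tau_{out}}(U(X))$ by Lemmas~\ref{lem:adom} and \ref{lem:real}, and $k(Q(D_Y))=Q(k(D_Y))=Q(D_X)$ for $k:Y\to X$.
\end{proof}

The goal of this section is to select a $\sigma$-family inside a $\{\sigma\}$-family through a prescribed element. If there were at most one morphism between any two terms over $P$, compactness and amalgamation would suffice: choose an element at a term that refines finitely many given ones, and project it down. The difficulty is that there can be different morphisms $k,k':Y\to X$ with $gk=gk'$, and then the element chosen at $gk$ must have the same image under $k$ and $k'$. A Ramsey theorem produces such elements. We use the finite dual Ramsey theorem.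

\begin{theorem}[Graham and Rothschild \cite{GR}]\label{thm:GR}
For all $1\le m\le n$ and $r\ge1$ there is $N$ such that for every coloring of the rigid surjections $[N]\to[m]$ with $r$ colors there is a rigid $q:[N]\to[n]$ such that all maps $pq$, with $p:[n]\to[m]$ rigid, have the same color.
\end{theorem}

In terms of partitions: if the partitions of $[N]$ into $m$ blocks are colored, some partition into $n$ blocks has all its coarsenings into $m$ blocks of one color. Rigidity is essential. If all surjections were allowed, color $f:[N]\to[2]$ by $f(1)$; then for every $q:[N]\to[2]$, the map $q$ and its composite with the transposition have different colors.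

\begin{lemma}[Ramsey property of terms]\label{lem:ramsey}
Let $E_1,\dots,E_t$ and $G$ be terms of shape $s$, not necessarily distinct, and let $r\ge1$. There is a term $H$ of shape $s$ such that for all colorings $\chi_i:\mathrm{Hom}(H,E_i)\to[r]$ $(1\le i\le t)$ there is $g\in\mathrm{Hom}(H,G)$ such that each $\chi_i$ is constant on $\mathrm{Hom}(G,E_i)\,g=\{eg:e\in\mathrm{Hom}(G,E_i)\}$.
\end{lemma}

\begin{proof}
Let $R^*(s)$ be the statement of the lemma for the shape $s$, and let $R(s)$ be its case $t=1$, for all $E$, $G$ and $r$. We say that $H$ \emph{works for} $(E,G,r)$.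

\emph{Step 1: $R(s)$ implies $R^*(s)$.} Let $G_0=G$, let $G_i$ work for $(E_i,G_{i-1},r)$, and put $H=G_t$. Given colorings, choose $g_i\in\mathrm{Hom}(G_i,G_{i-1})$ for $i=t,t-1,\dots,1$ in this order. When $g_t,\dots,g_{i+1}$ have been chosen, let $h_i=g_{i+1}\cdots g_t:H\to G_i$, color $f\in\mathrm{Hom}(G_i,E_i)$ by $\chi_i(fh_i)$, and choose $g_i$ so that $\chi_i(e'g_ih_i)$ is the same for all $e'\in\mathrm{Hom}(G_{i-1},E_i)$. Put $g=g_1\cdots g_t$. For $e\in\mathrm{Hom}(G,E_i)$ we have $eg=e'g_ih_i$ with $e'=eg_1\cdots g_{i-1}$, so $\chi_i(eg)$ does not depend on $e$.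

It remains to prove $R(s)$ by induction on $s$. We may assume $\mathrm{Hom}(G,E)\ne\emptyset$, since otherwise $H=G$ and $g=\mathrm{id}$ work. For $s=\mathtt a$ and $s=()$ all Hom-sets have one element.

\emph{Step 2: $R(s_1),\dots,R(s_k)$ imply $R((s_1,\dots,s_k))$.} We use induction on $k\ge0$. For $k\ge1$ split each term $X$ of shape $(s_1,\dots,s_k)$ into $X'=(X_1,\dots,X_{k-1})$ and $X''=X_k$, so that $\mathrm{Hom}(X,Y)=\mathrm{Hom}(X',Y')\times\mathrm{Hom}(X'',Y'')$. Let $H''$ work for $(E'',G'',r)$, let $H'$ work for $(E',G',r^{|\mathrm{Hom}(H'',E'')|})$, and let $H$ have parts $H'$ and $H''$. Given $\chi$, color $f'\in\mathrm{Hom}(H',E')$ by the function $f''\mapsto\chi(f',f'')$ on $\mathrm{Hom}(H'',E'')$. There is $g':H'\to G'$ such that this function is one and the same $\psi$ for all $f'\in\mathrm{Hom}(G',E')g'$, and there is $g'':H''\to G''$ such that $\psi$ is constant on $\mathrm{Hom}(G'',E'')g''$. For $g=(g',g'')$ and $e=(e',e'')$ we get $\chi(eg)=\psi(e''g'')$, which is constant.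

\emph{Step 3: $R(s)$ implies $R(s^+)$.} Let $E=\langle E_1,\dots,E_m\rangle$ and $G=\langle G_1,\dots,G_n\rangle$. Since $\mathrm{Hom}(G,E)\neq\emptyset$, we have $m\le n$, and every $E_i$ receives a morphism from some $G_j$. Let $N$ be given by Theorem~\ref{thm:GR} for $m,n,r$. The plan is to make the color of a morphism depend only on its index map, using Steps 1 and 2 on the entries, and then to apply Theorem~\ref{thm:GR}. At the first stage we do not yet know to which $G_j$ an entry of $H$ will be sent, so we aim at a common refinement: by Lemma~\ref{lem:amalg} there is a term $L$ with morphisms $l_j:L\to G_j$ for all $j$. Note that $\mathrm{Hom}(L,E_i)\ne\emptyset$ for all $i$.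

By Steps 2 and 1, $R^*$ holds for the tuple shape $(s,\dots,s)$ with $N$ entries. Apply it to the terms $E_p=(E_{p(1)},\dots,E_{p(N)})$, one for each rigid $p:[N]\to[m]$, and to the term $(L,\dots,L)$. This gives a term $(K_1,\dots,K_N)$; put $H=\langle K_1,\dots,K_N\rangle$. A morphism $H\to E$ is a rigid $p$ together with an element of $\prod_i\mathrm{Hom}(K_i,E_{p(i)})=\mathrm{Hom}((K_1,\dots,K_N),E_p)$. So a coloring $\chi$ of $\mathrm{Hom}(H,E)$ is a coloring of each of these sets, and there are $g_i\in\mathrm{Hom}(K_i,L)$ such that for each $p$ the color $\chi(p,(f_ig_i)_i)$ has the same value $\chi'(p)$ for all $(f_i)_i\in\prod_i\mathrm{Hom}(L,E_{p(i)})$. Choose a rigid $q:[N]\to[n]$ such that $\chi'(p'q)$ is the same for all rigid $p':[n]\to[m]$, and let $g=(q,(l_{q(i)}g_i)_i)\in\mathrm{Hom}(H,G)$. For $e=(p',(e_j)_j)\in\mathrm{Hom}(G,E)$ we have $eg=(p'q,(e_{q(i)}l_{q(i)}g_i)_i)$ with $e_{q(i)}l_{q(i)}\in\mathrm{Hom}(L,E_{p'q(i)})$. Hence $\chi(eg)=\chi'(p'q)$, which does not depend on $e$.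
\end{proof}

\begin{proposition}[Selection]\label{prop:select}
Let $x$ be a $\{\sigma\}$-family over $P$ and $b\in x_{\mathrm{id}}$. There is a $\sigma$-family $z$ over $P$ with $z_{\mathrm{id}}=b$ and $z_g\in x_g$ for all $g$.
\end{proposition}

\begin{proof}
For $g:X\to P$ let $Z_g=\{t\in x_g:g(t)=b\}$. This finite set is nonempty because $g(x_g)=x_{\mathrm{id}}\ni b$, and $Z_{\mathrm{id}}=\{b\}$. For $k:Y\to X$ we have
\begin{equation}\label{eq:Z}
k(Z_{gk})\subseteq Z_g,
\end{equation}
since $t\in x_{gk}$ and $gk(t)=b$ give $k(t)\in x_g$ and $g(k(t))=b$. We need a point $z\in\prod_gZ_g$ that satisfies all equations $k(z_{gk})=z_g$. Each involves two coordinates, so by compactness it suffices to satisfy finitely many of them.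

Let $\mathcal E$ be the finite set of sources and targets of the morphisms $k$ that occur in the given equations. By Lemma~\ref{lem:amalg} there is a term $G$ with morphisms to all $E\in\mathcal E$. Let $H$ be given by Lemma~\ref{lem:ramsey} for the terms in $\mathcal E$, for $G$, and for $r=\max_{E\in\mathcal E}\prod_{e\in\mathrm{Hom}(E,P)}|Z_e|$. Choose $t_h\in Z_h$ arbitrarily for each $h\in\mathrm{Hom}(H,P)$. Color $f\in\mathrm{Hom}(H,E)$ by what it does to these choices, namely by the tuple $\bigl(f(t_{ef})\bigr)_{e\in\mathrm{Hom}(E,P)}$, which lies in $\prod_eZ_e$ by \eqref{eq:Z}. Let $g:H\to G$ be as in Lemma~\ref{lem:ramsey}. For $E\in\mathcal E$ let $(z_e)_{e\in\mathrm{Hom}(E,P)}$ be the common color of the nonempty set $\mathrm{Hom}(G,E)g$, so that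
\[
z_e=(fg)(t_{efg})\qquad\text{for every } f\in\mathrm{Hom}(G,E).
\]
Consider a morphism $k:E'\to E$ with $E,E'\in\mathcal E$ and $e:E\to P$. Pick $f'\in\mathrm{Hom}(G,E')$. Applying the formula to $kf'\in\mathrm{Hom}(G,E)$ and then to $f'$, we get
\[
z_e=(kf'g)(t_{ekf'g})=k\bigl((f'g)(t_{(ek)f'g})\bigr)=k(z_{ek}).
\]
The coordinates whose source is not in $\mathcal E$ are chosen arbitrarily.
\end{proof}

\section{Structure of families and queries}\label{sec:structure}

\subsection*{Families of atoms}
In a list of atoms, a leaf of the base can be followed by taking its first preimage. In a general term one does this at every list on the way to the leaf.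

\begin{definition}
For a morphism $h:X\to P$ and $\ell\in U(P)$, the \emph{first lift} $\varphi_h(\ell)\in U(X)$ is defined by recursion on the shape. For $\mathtt a$ it is the unique leaf. For tuples it is $\varphi_{h|X_j}(\ell)$, where $\ell\in U(P_j)$. For lists it is $\varphi_{h|X_i}(\ell)$, where $\ell\in U(P_j)$ and $i=\min p_h^{-1}(j)$.
\end{definition}

By induction, $h(\varphi_h(\ell))=\ell$; in particular $\varphi_{\mathrm{id}}(\ell)=\ell$.

\begin{lemma}\label{lem:atomic}
The $d$-families over $P$ are exactly the $|U(P)|$ families $h\mapsto\varphi_h(\ell)$ with $\ell\in U(P)$.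
\end{lemma}

\begin{proof}
We first show $k(\varphi_{hk}(\ell))=\varphi_h(\ell)$ for $k:Y\to X$, by induction on the shape. Shape $\mathtt a$ is trivial and tuples reduce to one component. For lists let $\ell\in U(P_j)$, $i=\min p_h^{-1}(j)$ and $i'=\min p_{hk}^{-1}(j)$. By Lemma~\ref{lem:rigid}(b), $i'=\min p_k^{-1}(i)$, so $k$ restricts to a morphism $Y_{i'}\to X_i$, and the induction hypothesis applies to $Y_{i'}\to X_i\to P_j$. The families are distinct since their values at the identity are.

For the converse we show that a leaf which is not a first lift can be split in two incompatible ways.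

\emph{Claim.} Let $h:X\to P$ and $u\in U(X)$ with $u\ne\varphi_h(h(u))$. Then there are morphisms $k_1,k_2:Y\to X$ with $hk_1=hk_2$ and $k_1^{-1}(u)\cap k_2^{-1}(u)=\emptyset$.

The claim suffices. Let $z$ be a $d$-family, $\ell=z_{\mathrm{id}}$, and $u=z_h$, so that $h(u)=\ell$. If $u\neq\varphi_h(\ell)$, take $k_1,k_2$ as in the claim. The leaf $w=z_{hk_1}=z_{hk_2}$ satisfies $k_1(w)=u=k_2(w)$, a contradiction.

We prove the claim by induction on the shape; let $\ell=h(u)$. For $\mathtt a$ it is vacuous. For tuples, $u$ and $\varphi_h(\ell)$ lie in the same component $X_j$; replace $X_j$ by the term given by induction and let $k_1,k_2$ be the identity on the other components. For lists $X=\langle X_1,\dots,X_n\rangle$ let $u\in U(X_i)$, $j=p_h(i)$ and $i_0=\min p_h^{-1}(j)\le i$. If $i=i_0$, then $u\ne\varphi_{h|X_i}(\ell)$; replace the entry $X_i$ by the term given by induction and use identities on the other entries. If $i>i_0$, amalgamate $X_i\to P_j\leftarrow X_{i_0}$ to get $\alpha:W\to X_i$ and $\beta:W\to X_{i_0}$ with $h\alpha=h\beta$. Let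
\[
Y=\langle X_1,\dots,X_{i-1},W',W'',X_{i+1},\dots,X_n\rangle
\]
with fresh disjoint copies $W',W''$ of $W$. Let $k_1,k_2$ be the identity on each $X_t$; let $k_1$ be $\alpha$ on $W'$ and $\beta$ on $W''$, and let $k_2$ be $\beta$ on $W'$ and $\alpha$ on $W''$. The index sequences $1,\dots,i-1,i,i_0,i+1,\dots,n$ and $1,\dots,i-1,i_0,i,i+1,\dots,n$ are rigid because $i_0<i$ has already occurred. We have $hk_1=hk_2$, $k_1^{-1}(u)\subseteq U(W')$ and $k_2^{-1}(u)\subseteq U(W'')$.
\end{proof}

\subsection*{Families of sets}
Selection extracts a $\sigma$-family from a $\{\sigma\}$-family $x$ over $P$. An element $b\in x_a$ lives at some morphism $a:P'\to P$, so the extracted family has base $P'$. To go back, we forget the morphism to $P'$ and remember only the composite to $P$.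

\begin{definition}\label{def:xaz}
For a morphism $a:P'\to P$, a $\sigma$-family $z$ over $P'$ and a morphism $h:X\to P$ let
\[
x^{a,z}_h=\{f(z_g): g:Y\to P'\text{ and } f:Y\to X\text{ morphisms with } hf=ag\}\subseteq F_\sigma(U(X)).
\]
\end{definition}

\begin{proposition}\label{prop:setfam}
Let $a:P'\to P$ be a morphism.
\begin{enumerate}
\item[(a)] If $z$ is a $\sigma$-family over $P'$, then $x^{a,z}$ is a $\{\sigma\}$-family over $P$, and $z_{\mathrm{id}}\in x^{a,z}_a$.
\item[(b)] If $x$ is a $\{\sigma\}$-family over $P$ and $b\in x_a$, there is a $\sigma$-family $z$ over $P'$ with $z_{\mathrm{id}}=b$ and $x^{a,z}_h\subseteq x_h$ for all $h$.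
\end{enumerate}
Hence the $\{\sigma\}$-families over $P$ are exactly the pointwise unions of sets of families $x^{a,z}$, where $a$ ranges over morphisms to $P$ and $z$ over $\sigma$-families over the source of $a$.
\end{proposition}

\begin{proof}
(a) Let $h:X\to P$ and $k:X'\to X$. If $hkf=ag$, then $k(f(z_g))=(kf)(z_g)\in x^{a,z}_h$; so $k(x^{a,z}_{hk})\subseteq x^{a,z}_h$. Conversely let $f(z_g)\in x^{a,z}_h$, with $f,g$ defined on $Y$ and $hf=ag$. Amalgamate $f$ and $k$ to get $u:W\to Y$ and $v:W\to X'$ with $fu=kv$. Then $hkv=hfu=agu$, so $v(z_{gu})\in x^{a,z}_{hk}$, and $k(v(z_{gu}))=f(u(z_{gu}))=f(z_g)$. The last assertion is the case $f=g=\mathrm{id}$.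

(b) Apply Proposition~\ref{prop:select} to the family $g\mapsto x_{ag}$ over $P'$. This gives $z$ with $z_{\mathrm{id}}=b$ and $z_g\in x_{ag}$. If $hf=ag$, then $f(z_g)\in f(x_{hf})=x_h$.

Unions of the $x^{a,z}$ are families by (a) and Lemma~\ref{lem:family-basic}(b). By (b) and (a), every element $b\in x_a$ lies in $x^{a,z}_a$ for some $x^{a,z}$ contained in $x$.
\end{proof}

\begin{example}
Take the shape $\mathtt a^+$, write terms as $[n]$, and let $P=[1]$. A $\{d\}$-family over $P$ is a sequence of sets $x_n\subseteq[n]$. Let $a:[m]\to[1]$ and $z_g=\min g^{-1}(\ell)$. If $\ell=1$, then $z_g=1$ and $x^{a,z}_n=\{1\}$, since rigid maps fix $1$. If $\ell\ge2$, then $x^{a,z}_n=[n]$: given $u\in[n]$, the rigid maps $g=(1,\dots,1,2,\dots,m)$ with $n$ ones and $f=(1,2,\dots,n,u,\dots,u)$ on $[n+m-1]$ give $f(z_g)=u$. So there are three $\{d\}$-families over $[1]$: nothing, the first element, everything. The third does not come from $a=\mathrm{id}$; this is why the base has to change in Definition~\ref{def:xaz}.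
\end{example}

\subsection*{Queries}
The passage from families to queries is parallel: morphisms $f$ are replaced by presentations, and amalgamation by lifting.

\begin{definition}\label{def:Qz}
Let $c\in F_{\tau_{in}}(\{*\})$, let $P$ be a term of shape $s(c)$ and $z$ a $\sigma$-family over $P$. For an object $D$ of type $\tau_{in}$ let
\[
Q_z(D)=\{f(z_g): g:X\to P\text{ a morphism},\ f:U(X)\to\mathrm{adom}(D),\ f(D^c_X)=D\}.
\]
\end{definition}

If $\mathrm{col}(D)\neq c$, there is no such $f$ and $Q_z(D)=\emptyset$.

\begin{proposition}\label{prop:Qz}
Let $c\in F_{\tau_{in}}(\{*\})$ and let $P$ be a term of shape $s(c)$.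
\begin{enumerate}
\item[(a)] If $z$ is a $\sigma$-family over $P$, then $Q_z$ is a fully generic query from $\tau_{in}$ to $\{\sigma\}$, and $h(z_{\mathrm{id}})\in Q_z(D)$ whenever $h(D_P)=D$.
\item[(b)] If $Q$ is a fully generic query from $\tau_{in}$ to $\{\sigma\}$, $h(D_P)=D$ and $b\in Q(D)$, there is a $\sigma$-family $z$ over $P$ with $h(z_{\mathrm{id}})=b$ and $Q_z(D')\subseteq Q(D')$ for all $D'$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The set $Q_z(D)$ is contained in $F_\sigma(\mathrm{adom}(D))$, hence finite. Let $m:\mathbf{dom}\to\mathbf{dom}$. If $f(D_X)=D$, then $mf(D_X)=m(D)$, so $m(Q_z(D))\subseteq Q_z(m(D))$. Conversely let $f(z_g)\in Q_z(m(D))$ with $f(D_X)=m(D)$. Lemma~\ref{lem:lift} gives $k:Y\to X$ and $f'$ with $f'(D_Y)=D$ and $mf'=fk$. Then $f'(z_{gk})\in Q_z(D)$ and $m(f'(z_{gk}))=f(k(z_{gk}))=f(z_g)$. The last assertion is the case $g=\mathrm{id}$, $f=h$.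

(b) Since $h(Q(D_P))=Q(D)$, there is $b_1\in Q(D_P)$ with $h(b_1)=b$. Apply Proposition~\ref{prop:select} to the family of Lemma~\ref{lem:family-basic}(d) and to $b_1$. This gives $z$ with $z_{\mathrm{id}}=b_1$ and $z_g\in Q(D_X)$ for $g:X\to P$. If $f(D_X)=D'$, then $f(z_g)\in f(Q(D_X))=Q(D')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(4)]
Unions of queries $Q_z$ are fully generic by Proposition~\ref{prop:Qz}(a) and Lemma~\ref{lem:family-basic}(b). Conversely, let $Q$ be fully generic and $b\in Q(D)$. Take a presentation $(P,h)$ of $D$ by Corollary~\ref{cor:present}. By Proposition~\ref{prop:Qz}, $b\in Q_z(D)$ for some $Q_z$ contained in $Q$. So $Q$ is the union of the $Q_z$ contained in it. The three results named in the theorem describe the families of tuple type, of type $d$ and of set type.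
\end{proof}

\begin{example}
Let $\tau_{in}=\{d\}$, $c=\{*\}$, $P=[2]$ and $\sigma=[\{d\},\{d\}]$. Then $z_g=[g^{-1}(1),g^{-1}(2)]$ is a family, because $k(k^{-1}(S))=S$ for surjective $k$. The query $Q_z$ sends $D$ to the set of pairs $[S,T]$ of nonempty sets with $S\cup T=D$: to obtain $[S,T]$, let $f$ enumerate first $S$ and then $T$, and let $g$ be $1$ on the first part and $2$ on the second.
\end{example}

\section{The decision procedure}\label{sec:algorithm}

By Proposition~\ref{prop:Qz}, deciding $(A,B)$ amounts to finding, for each $b\in B$, a family $z$ that produces $b$ and satisfies $Q_z(A)\subseteq B$. A family is an infinite object, and $Q_z(A)$ is defined through infinitely many of its values. The next lemma shows that $Q_z(A)$, and likewise $x^{a,z}_h$, is determined by a single value $z_e$, at a morphism $e$ that does not depend on $z$.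

Let $P$ be a term and $S$ a finite set of atoms. A \emph{test class} over $(P,S)$ is a set $\mathcal C$ of pairs $(g,f)$, with $g:X\to P$ a morphism and $f:U(X)\to S$ a function, that descends along morphisms: if $q:X\to X'$ and $g':X'\to P$ are morphisms, $f':U(X')\to S$ is a function and $(g'q,f'q)\in\mathcal C$, then $(g',f')\in\mathcal C$. For a $\sigma$-family $z$ over $P$ put $\mathcal C(z)=\{f(z_g):(g,f)\in\mathcal C\}$. We need two kinds of test classes.
\begin{itemize}
\item For morphisms $a:P'\to P$ and $h:X\to P$, the pairs $(g,f)$ of morphisms $g:Y\to P'$, $f:Y\to X$ with $hf=ag$ form a test class $\mathcal C_{a,h}$ over $(P',U(X))$, and $\mathcal C_{a,h}(z)=x^{a,z}_h$. Indeed, if $f'q$ is a morphism, then so is $f'$ by Lemma~\ref{lem:morph}(e), and $hf'q=ag'q$ implies $hf'=ag'$ because $q$ is surjective.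
\item For $P$ of shape $s(c)$ and an object $D$, the pairs $(g,f)$ with $g:X\to P$ and $f(D_X)=D$ form a test class $\mathcal C_D$ over $(P,\mathrm{adom}(D))$, and $\mathcal C_D(z)=Q_z(D)$. Indeed, $f'(D_{X'})=f'(q(D_X))=D$ by Lemma~\ref{lem:real}.
\end{itemize}
Whether a given function is a morphism can be checked by recursion on the shape, so membership in both classes is decidable.

\begin{lemma}[Finite tests]\label{lem:tests}
Let $\mathcal C$ be one of the test classes above, over $(P,S)$. One can compute a morphism $e:P^\circ\to P$ and functions $r_1,\dots,r_t:U(P^\circ)\to S$ such that $\mathcal C(z)=\{r_1(z_e),\dots,r_t(z_e)\}$ for every type $\sigma$ and every $\sigma$-family $z$ over $P$.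
\end{lemma}

\begin{proof}
Let $s$ be the shape of $P$ and $\Lambda=U(P)\times S$. A labeling of a term $X$ by $\Lambda$ is a pair of functions $g:U(X)\to U(P)$ and $f:U(X)\to S$. Let $(X_i,(g_i,f_i))$, $1\le i\le t$, be those members of $T_s(\Lambda)$ for which $g_i$ is a morphism $X_i\to P$ and $(g_i,f_i)\in\mathcal C$. We claim that $\mathcal C(z)=\{f_i(z_{g_i}):1\le i\le t\}$. Let $(g,f)\in\mathcal C$ with source $X$. By Lemma~\ref{lem:factor} there are $(X',(g',f'))\in T_s(\Lambda)$ and a morphism $q:X\to X'$ with $g=g'q$ and $f=f'q$. By Lemma~\ref{lem:morph}(e), $g'$ is a morphism, and then $(g',f')\in\mathcal C$ by descent; so $(g',f')$ is one of the listed pairs. Finally $f(z_g)=f'(q(z_{g'q}))=f'(z_{g'})$.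

By Lemma~\ref{lem:amalg} compute $e:P^\circ\to P$ and $e_i:P^\circ\to X_i$ with $g_ie_i=e$. Then $z_{g_i}=e_i(z_{g_ie_i})=e_i(z_e)$, so $r_i=f_ie_i$ are as required.
\end{proof}

The value $z_e$ ranges over the finite set $F_\sigma(U(P^\circ))$, so it can be guessed; also $z_{\mathrm{id}}=e(z_e)$ is determined by it. What has to be verified is that the guess is the value of some family at $e$. This is the problem on which we recurse.

\begin{definition}
An instance of the \emph{extension problem} consists of a type $\sigma$, a morphism $a:P'\to P$ of terms and an object $y\in F_\sigma(U(P'))$. We write $\mathrm{Ext}(\sigma,a,y)$ if there is a $\sigma$-family $x$ over $P$ with $x_a=y$.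
\end{definition}

To obtain computable witnesses we need finite names for families. A \emph{$\sigma$-description over $P$}, and the $\sigma$-family that it names, are defined by recursion on $\sigma$. For $d$ it is a leaf $\ell\in U(P)$, naming $h\mapsto\varphi_h(\ell)$. For a tuple type it is a tuple of descriptions, naming the tuple of families. For $\{\sigma\}$ it is a finite list of pairs $(a_i,\delta_i)$, with $a_i:P_i\to P$ a morphism and $\delta_i$ a $\sigma$-description over $P_i$; it names $\bigcup_ix^{a_i,z^i}$, where $\delta_i$ names $z^i$.

\begin{proposition}\label{prop:ext}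
\begin{enumerate}
\item[(a)] From a description of a family $x$ over $P$ and a morphism $h:X\to P$ one can compute $x_h$.
\item[(b)] The extension problem is decidable, and if $\mathrm{Ext}(\sigma,a,y)$ holds, one can compute a description of a family $x$ with $x_a=y$.
\end{enumerate}
\end{proposition}

\begin{proof}
Both parts are proved by recursion on the type.

(a) First lifts are computable, and tuples are evaluated componentwise. For a set type, Lemma~\ref{lem:tests} applied to $\mathcal C_{a_i,h}$ expresses $x_h^{a_i,z^i}$ through one value $z^i_e$, which is computable by recursion.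

(b) \emph{Type $d$.} By Lemma~\ref{lem:atomic}, $x_a=y$ is possible if and only if $y=\varphi_a(\ell)$ for some $\ell$, and then $\ell=a(y)$. So we test whether $y=\varphi_a(a(y))$; the description is $a(y)$.

\emph{Tuple types.} By Lemma~\ref{lem:family-basic}(a), test each component; for the empty tuple the answer is yes.

\emph{Type $\{\sigma\}$.} Let $y=B\subseteq F_\sigma(U(P'))$. We claim that $\mathrm{Ext}(\{\sigma\},a,B)$ holds if and only if for every $b\in B$ there is a $\sigma$-family $z^b$ over $P'$ with
\begin{equation}\label{eq:crit1}
z^b_{\mathrm{id}}=b\qquad\text{and}\qquad x^{a,z^b}_a\subseteq B.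
\end{equation}
If $x_a=B$, Proposition~\ref{prop:setfam}(b) gives such families. Conversely, $x=\bigcup_{b\in B}x^{a,z^b}$ is a family with $x_a\subseteq B$, and $b=z^b_{\mathrm{id}}\in x_a$ for all $b\in B$ by Proposition~\ref{prop:setfam}(a).

Compute $e:P''\to P'$ and $r_1,\dots,r_t$ for the class $\mathcal C_{a,a}$ by Lemma~\ref{lem:tests}. A family $z^b$ satisfies \eqref{eq:crit1} if and only if $w=z^b_e$ satisfies $e(w)=b$ and $r_i(w)\in B$ for all $i$. So a family as in \eqref{eq:crit1} exists if and only if some $w\in F_\sigma(U(P''))$ satisfies
\[
e(w)=b,\qquad r_1(w),\dots,r_t(w)\in B,\qquad \mathrm{Ext}(\sigma,e,w).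
\]
This is a finite search, and the last condition is decidable by recursion. If the search succeeds for all $b$, recursion gives descriptions $\delta_b$ of suitable families $z^b$, and the list of the pairs $(a,\delta_b)$ describes $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(3)]
We recurse on $\tau_{out}$ and produce, for positive instances, a program for a witness. Proposition~\ref{prop:easy} settles type $d$, with a projection as witness, and reduces tuple types to their components, whose witnesses are combined into a tuple.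

Let $\tau_{out}=\{\sigma\}$. Compute a presentation $(P,h)$ of $A$ by Corollary~\ref{cor:present}. Then $(A,B)$ is positive if and only if for every $b\in B$ there is a $\sigma$-family $z^b$ over $P$ with
\begin{equation}\label{eq:crit2}
h(z^b_{\mathrm{id}})=b\qquad\text{and}\qquad Q_{z^b}(A)\subseteq B.
\end{equation}
If $Q(A)=B$, Proposition~\ref{prop:Qz}(b) gives such families. Conversely, $Q=\bigcup_{b\in B}Q_{z^b}$ is fully generic with $Q(A)\subseteq B$, and $b=h(z^b_{\mathrm{id}})\in Q(A)$ for all $b\in B$ by Proposition~\ref{prop:Qz}(a).

Compute $e:P'\to P$ and $r_1,\dots,r_t$ for the class $\mathcal C_A$ by Lemma~\ref{lem:tests}. Since $z_{\mathrm{id}}=e(z_e)$ and $Q_z(A)=\{r_1(z_e),\dots,r_t(z_e)\}$ for every family $z$ over $P$, a family as in \eqref{eq:crit2} exists if and only if some $w\in F_\sigma(U(P'))$ satisfies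
\[
h(e(w))=b,\qquad r_1(w),\dots,r_t(w)\in B,\qquad\mathrm{Ext}(\sigma,e,w).
\]
This is decidable by Proposition~\ref{prop:ext}(b), which proves Theorem~\ref{thm:main}.

In the positive case Proposition~\ref{prop:ext}(b) also yields descriptions of families $z^b$ satisfying \eqref{eq:crit2}. To compute $Q(D)=\bigcup_{b\in B}Q_{z^b}(D)$ for a given $D$, apply Lemma~\ref{lem:tests} to $\mathcal C_D$ and evaluate each $z^b$ at the resulting morphism by Proposition~\ref{prop:ext}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
Suppose first that all $A_i$ have the same collapse $c$. We replace them by one object that maps onto each. Compute presentations $(P_i,h_i)$ of $A_i$ and, by Lemma~\ref{lem:amalg}, a term $W$ with morphisms $w_i:W\to P_i$. Put $A=D_W$ and $u_i=h_iw_i$; then $u_i(A)=h_i(D_{P_i})=A_i$. A fully generic $Q$ with $Q(A_i)=B_i$ for all $i$ exists if and only if there is $B\in F_{\tau_{out}}(\mathrm{adom}(A))$ such that $u_i(B)=B_i$ for all $i$ and $(A,B)$ is positive. Given $Q$, take $B=Q(A)$, which lies in $F_{\tau_{out}}(\mathrm{adom}(A))$ by Lemma~\ref{lem:adom} and satisfies $u_i(B)=Q(u_i(A))=B_i$. Conversely,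 $Q(A)=B$ gives $Q(A_i)=u_i(B)=B_i$. The condition is a finite search using Theorem~\ref{thm:main}.

In general, group the pairs by the collapse of $A_i$. A common solution solves each group. Conversely, let $Q_c$ solve the group of collapse $c$, and for collapses $c$ that do not occur let $Q_c$ be one of these queries; there is one because $r\ge1$. Put $Q(D)=Q_{\mathrm{col}(D)}(D)$. Since $\mathrm{col}(f(D))=\mathrm{col}(D)$, both $Q(f(D))$ and $f(Q(D))$ are computed with the same $Q_c$, so $Q$ is fully generic.
\end{proof}

\section{Running time}\label{sec:time}

We prove Theorem~\ref{thm:more}(1). Let $E_0(x)=x$ and $E_{j+1}(x)=2^{E_j(x)}$. A time bound is \emph{elementary} if it has the form $E_j(n)$ with $j$ constant. For integers $x\ge2$ and $k\ge0$,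
\begin{equation}\label{eq:E}
x^2+1\le E_2(x),\qquad x^{k+1}\le E_{2k}(x),\qquad (x+1)^x\le E_3(x).
\end{equation}
Indeed $x+1\le2^x$ and $2x\le 2^x$ give $x^2+1\le(x+1)^2\le2^{2x}\le E_2(x)$; the second bound follows by induction from $x\,E_{2k}(x)\le E_{2k}(x)^2\le E_{2k+2}(x)$; and $(x+1)^x\le2^{x^2}\le E_3(x)$. For a type, shape, object or term, $|\cdot|$ denotes the number of nodes of its tree. A tuple shape or type with $k\geq 1$ components $s_i$ has at least $k+\max_i|s_i|$ nodes.

\emph{The shape.} The procedure uses only the shape $s=s(c)$ with $c=\mathrm{col}(A)$. Induction on the type gives $|s(c)|\le2|c|-1$; in the set case, $|s(c)|\le1+\sum_j(|s(c_j)|+1)\le 1+2\sum_j|c_j|$. So $|s|=O(n)$, and $|s|=O(1)$ when $\tau_{in}$ is fixed, because $F_{\tau_{in}}(\{*\})$ is then a fixed finite set.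

\emph{The lists $T_s(\Lambda)$.} Let $v_s$ be the maximum of $2$, $|\Lambda|$, $|T_s(\Lambda)|$ and the numbers of leaves of members of $T_s(\Lambda)$. We claim $v_s\le E_{3|s|}(\max(2,|\Lambda|))$. For $\mathtt a$ and $()$ we have $v_s=\max(2,|\Lambda|)$. For $s=(s_1,\dots,s_k)$ with $k\ge1$ and $v=\max_iv_{s_i}$, the counts multiply and the leaf numbers add, so $v_s\le\max(v^k,kv)=v^k\le E_{2k}(v)$, and $2k+3\max_i|s_i|\le3|s|$. For $s=t^+$ and $v=v_t$, a list without repetition has length at most $v$, so after padding it is a word of length $v$ over $v+1$ letters; there are at most $(v+1)^v$ lists, each with at most $v^2\le(v+1)^v$ leaves. Thus $v_s\le E_3(v)$, and $3+3|t|=3|s|$.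

\emph{Terms.} A term of shape $s$ with $\ell$ leaves has at most $|s|\max(1,\ell)$ nodes. Each node of the term is an instance of a node of $s$. Distinct instances of a shape node have disjoint leaf sets, so a shape node containing $\mathtt a$ has at most $\ell$ instances. The parent of a shape node without $\mathtt a$ is a tuple node, since $t^+$ requires $\mathtt a$ in $t$. So such a node has as many instances as its nearest ancestor containing $\mathtt a$, or one instance if there is none.

\emph{Objects.} Let $u_\sigma$ be the maximum of $2$, $|S|$, $|F_\sigma(S)|$ and the sizes $|D|$ for $D\in F_\sigma(S)$. Then $u_\sigma\le E_{2|\sigma|}(\max(2,|S|))$. This is clear for $d$ and $[\,]$. For a tuple type with $k\ge1$ components and $u=\max_iu_{\sigma_i}$, both the count $u^k$ and the size $1+ku$ are at most $u^{k+1}\le E_{2k}(u)$. For $\{\sigma\}$ and $u=u_\sigma$, the count is at most $2^u$ and the size at most $1+u^2\le E_2(u)$.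

\emph{One call.} Consider one call of the procedure, at the top level or for the extension problem, in which all given terms have at most $N$ leaves, where $N\ge n+2$. Let $\delta=|\tau_{out}|$; the current type has at most $\delta$ nodes. For atomic and tuple types the work is polynomial in the size of the data, and at most $\delta$ recursive calls are made, with the same terms. For a set type, the set $\Lambda$ in Lemma~\ref{lem:tests} has at most $N^2\le E_2(N)$ elements; at the top level this uses that $h$ maps $U(P)$ onto $\mathrm{adom}(A)$. So $V=E_{3|s|+2}(N)\geq N$ bounds the length of $T_s(\Lambda)$ and the leaf numbers of its members. By Lemma~\ref{lem:amalg} the new term, and every intermediate amalgam, has at most $NV^V\le (V^V)^2\le E_5(V)$ leaves. The number and the sizes of the candidates $w$ are at most $E_{2\delta+5}(V)$, and $|B|$ obeys the same bound. Naming fresh leaves by consecutive numbers, all constructions and tests take time polynomial in these quantities and in $|s|$. By the second inequality in \eqref{eq:E}, there is a constant $\kappa$ such that, with $\mu=\kappa(|s|+\delta)$, the number $E_\mu(N)$ bounds the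 work of the call apart from recursive calls, the number of recursive calls, and the leaf numbers of the terms passed to them.

\emph{Total.} By Corollary~\ref{cor:present} the initial term has $O(n)$ leaves. Let $N_0=O(n)$ bound this number and $n+2$, and let $N_{i+1}=E_\mu(N_i)$. Each recursive call passes to a proper subtype, so the depth is at most $\delta$. At depth $i$ there are at most $N_1\cdots N_i$ calls, each doing work at most $N_{i+1}$. The total time is at most
\[
(\delta+1)\,N_{\delta+1}^{\,\delta+1}\le N_{\delta+1}^{\,\delta+2}\le E_{2\delta+2}(N_{\delta+1})=E_{2\delta+2+\mu(\delta+1)}(N_0).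
\]
In general $\mu=O(n)$ and $\delta=O(n)$, so the time is $E_{O(n^2)}(N_0)$; since $N_0\le E_{N_0}(1)$, this is bounded by a tower of $2$'s of height $O(n^2)$. For fixed types $\mu$ and $\delta$ are bounded, and the time $E_{O(1)}(n)$ is elementary. This completes the proof of Theorem~\ref{thm:more}.

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Fully Generic Queries: Open Problems And Some Partial Answers},
\texttt{http://vdbuss.github.io/talk\_toulouse.pdf}.

\bibitem{GR}
R.~L. Graham and B.~L. Rothschild,
\emph{Ramsey's theorem for $n$-parameter sets},
Trans. AMS 159 (1971), 257--292.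

\end{thebibliography}
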